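
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Stable superintuitionistic logics are elementary;\\ cofinal stable logics need not be}


\begin{abstract}
A superintuitionistic logic is stable if its well-connected Heyting algebras are closed under bounded sublattices, and cofinal stable if they are closed under bounded sublattices that respect negation. We show that the frames of every stable logic are definable by first-order $\forall\exists$-sentences, so that every stable logic is elementary. In contrast, we exhibit explicit formulas $\chi_k$, $k\ge 3$, that axiomatize cofinal stable logics which are not elementary. We also locate the threshold: cofinal stable logics whose finite rooted frames have at most two maximal points are elementary, while three maximal points already allow a counterexample.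
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{superintuitionistic logic} (\emph{si logic}) is a set of formulas in the connectives $\wedge,\vee,\to,\bot$ (with $\neg p:=p\to\bot$ and $\top:=\neg\bot$) that contains intuitionistic propositional logic $\mathrm{IPC}$ and is closed under modus ponens and substitution. Such logics are interpreted in Heyting algebras, and in Kripke frames: nonempty partially ordered sets $(X,\le)$ with valuations into up-sets. The logic $\mathrm{Log}(\mathcal K)$ of a class $\mathcal K$ of frames or algebras is the set of formulas valid in all its members.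

An si logic $L$ is \emph{elementary} if $L=\mathrm{Log}(\mathcal K)$ for some class $\mathcal K$ of Kripke frames that is definable by a set of first-order sentences in the language $\{\le\}$. For instance, $\neg q\vee\neg\neg q$ is valid in $X$ exactly when any two points above a common point have a common upper bound: if $y,z\ge x$ have none, let $q$ hold on the points above $y$, and then $x$ satisfies neither disjunct; the converse is immediate. This is a first-order condition, although validity quantifies over all up-sets. Elementarity says that the second-order quantifier can be avoided, at least for the purpose of determining the logic.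

Large families of si logics arise by asking for closure under subalgebras of reducts. For a set $\mathcal H$ of connectives, a Heyting algebra $B$ is an \emph{$\mathcal H$-subalgebra} of a Heyting algebra $A$ if $B\subseteq A$ and $B$ is closed under the operations in $\mathcal H$ as computed in $A$; the other Heyting operations of $B$ may differ from those of $A$. A \emph{subframe logic} (\emph{cofinal subframe logic}) is one whose class of Heyting algebras is closed under $\{\wedge,\to\}$-subalgebras ($\{\wedge,\to,\bot\}$-subalgebras); here disjunction is sacrificed. Stable logics sacrifice implication instead. Call $A$ \emph{well-connected} if $a\vee b=1$ implies $a=1$ or $b=1$.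

\begin{definition}
An si logic $L$ is \emph{stable} if, whenever $A$ is a well-connected Heyting algebra validating $L$ and the well-connected Heyting algebra $B$ is a $\{\wedge,\vee,\bot,\top\}$-subalgebra of $A$, then $B$ validates $L$. It is \emph{cofinal stable} if the same holds with $\{\wedge,\vee,\neg,\top\}$-subalgebras.
\end{definition}

In terms of frames, the frames of a subframe logic are closed under passing to subsets with the restricted order, and the rooted frames of a stable logic are closed under order-preserving images (Lemma~\ref{lem:images}). It is known that all subframe and all cofinal subframe logics are elementary. The analogous question for stable logics was posed in~\cite{FR}: \emph{are all (cofinal) stable logics elementary?} The parallel suggests a double yes. The answer is yes for stable logics and no for cofinal stable ones.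

\subsection{Results}

\begin{theoremA}
Let $L$ be a stable si logic. Then the class of all Kripke frames validating $L$ is definable by a set of first-order $\forall\exists$-sentences in $\{\le\}$, and by a single such sentence if $L$ is finitely axiomatizable over $\mathrm{IPC}$. In particular, every stable si logic is elementary.
\end{theoremA}

\begin{theoremB}
For $k\ge 2$ let
\[
\chi_k:=\bigwedge_{i=1}^k\Big(\neg p_i\leftrightarrow\bigvee_{j\ne i}p_j\Big)\to\bigvee_{i=1}^k\neg p_i,\qquad L_k:=\mathrm{IPC}+\chi_k .
\]
Every $L_k$ is cofinal stable, and $L_2\supsetneq L_3\supsetneq\cdots$. For $k\ge 3$ the logic $L_k$ is not elementary. More generally, for each $k\ge3$ there is a countable Heyting algebra $A_k$ validating $\chi_k$ such that no si logic $L$ with $\chi_k\in L\subseteq\mathrm{Log}(A_k)$ is elementary.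
\end{theoremB}

A frame is \emph{rooted} if it has a least element. Say that $L$ has \emph{top width} $\le k$ if every finite rooted frame of $L$ has at most $k$ maximal points.

\begin{theoremC}
\emph{(i)} Every cofinal stable si logic of top width $\le 2$ is elementary.
\emph{(ii)} There is a non-elementary cofinal stable si logic of top width $\le 3$.
\end{theoremC}

\subsection{The idea}

A stable logic $L$ is determined by finite obstructions: a rooted frame $X$ validates $L$ unless it has an order-preserving map onto some finite rooted $F$ that does not validate $L$. So Theorem~A asks for a first-order description of the frames that map onto a given $F$. The enemy is connectedness. To decide whether two points may receive incomparable values one may have to know whether they are joined by a path of comparabilities, of any length, inside some part of $X$. A dichotomy disposes of the enemy. If a fiber of the map is \emph{wide} (contains a large antichain), this antichain can realize the value of the fiber and all smaller values on its own, and the map can be replaced there by an explicit rule. Where the fibers are \emph{narrow}, paths can be shortened and a bounded amount of information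 suffices.

Simplifying a map on a wide fiber lowers values. A cofinal stable map must send maximal points to maximal points, so there the move is forbidden and connectedness wins. The formula $\chi_k$ says that no part ${\uparrow}x$ of the frame has a cofinal stable map onto the frame consisting of a root with $k$ maximal points above it. For $k\ge3$ its validity can depend on which maximal points are linked by zigzag paths, however long, and this is what Theorem~B exploits. Theorem~C shows that the wide/narrow argument survives if there are only two maximal points, and that elementarity can fail at three.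

Section~\ref{sec:prelim} collects the facts that connect logics with finite images. Sections~\ref{sec:stable}, \ref{sec:cofinal} and~\ref{sec:threshold} prove Theorems~A, B and~C.

\section{Preliminaries: finite sublattices and finite images}\label{sec:prelim}

\subsection{Frames and algebras}

For a poset $X$ write ${\uparrow}x$, ${\downarrow}x$, ${\uparrow}S$, ${\downarrow}S$ for the up-sets and down-sets generated by a point or a set. The up-sets of $X$ form a Heyting algebra $\mathrm{Up}(X)$ with $U\to V=X\setminus{\downarrow}(U\setminus V)$ and $\neg U=X\setminus{\downarrow}U$. Thus $x\in\neg U$ iff ${\uparrow}x\cap U=\emptyset$, and $x\in(U\leftrightarrow V)$ iff $U$ and $V$ agree on ${\uparrow}x$. A formula is valid in $X$ iff it is valid in $\mathrm{Up}(X)$. Its truth at $x$ depends only on ${\uparrow}x$, so it is valid in $X$ iff it is valid in every ${\uparrow}x$. A frame or algebra \emph{refutes} a formula if the formula is not valid in it, and refutes a logic if it refutes some member of the logic. If $X$ is rooted, then $\mathrm{Up}(X)$ is well-connected. A \emph{p-morphism} is an order-preserving map $\pi:X\to Y$ such that $\pi(x)\le y$ implies $\pi(x')=y$ for some $x'\ge x$;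 onto p-morphisms preserve validity. Prime filters are proper. Every finite distributive lattice is isomorphic to $\mathrm{Up}(Y)$ for the finite poset $Y$ of its prime filters, ordered by inclusion. If it is nontrivial and well-connected, $\{1\}$ is a prime filter, so $Y$ is rooted.

A \emph{bounded sublattice} is a $\{\wedge,\vee,\bot,\top\}$-subalgebra, and a \emph{p-subalgebra} is a $\{\wedge,\vee,\neg,\top\}$-subalgebra. The latter contains $\bot=\neg\top$. Let the Heyting algebra $B$ be a bounded sublattice of $A$. For $a,b\in B$,
\begin{equation}\label{eq:imp}
a\to_B b\ \le\ a\to_A b,\qquad\text{with equality if } a\to_A b\in B,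
\end{equation}
since $a\to_Bb$ is the largest $c\in B$, and $a\to_Ab$ the largest $c\in A$, with $a\wedge c\le b$. In particular $\neg_B=\neg_A$ on a p-subalgebra $B$. If $A$ is well-connected, so is $B$. A finite bounded sublattice is always a Heyting algebra, and bounded sublattices generated by finite sets are finite.

\subsection{Stable maps}

\begin{definition}
A map $f:X\to Y$ between frames is \emph{stable} if it is order-preserving. It is \emph{cofinal stable} if moreover ${\uparrow}f(x)\subseteq{\downarrow}f[{\uparrow}x]$ for all $x\in X$; that is, every $e\ge f(x)$ satisfies $e\le f(z)$ for some $z\ge x$. If there is such a map from $X$ onto $Y$, then $Y$ is a \emph{stable} (\emph{cofinal stable}) \emph{image} of $X$.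
\end{definition}

\begin{lemma}\label{lem:images}
Let $f:X\to Y$ be onto.
\begin{enumerate}
\item[(a)] If $f$ is stable, $U\mapsto f^{-1}(U)$ is a lattice isomorphism from $\mathrm{Up}(Y)$ onto a bounded sublattice of $\mathrm{Up}(X)$. If $f$ is cofinal stable, then $f^{-1}(\neg U)=\neg f^{-1}(U)$, so this sublattice is a p-subalgebra.
\item[(b)] If $f$ is stable (cofinal stable) and $X$ is a rooted frame of a stable (cofinal stable) logic $L$, then $Y$ is a rooted frame of $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first statement is clear. For the second, let $y\in X$. If some $z\ge y$ has $f(z)\in U$, then $f(z)\in{\uparrow}f(y)\cap U$. Conversely, if $e\in{\uparrow}f(y)\cap U$, cofinality gives $z\ge y$ with $f(z)\ge e$, so $f(z)\in U$. Hence ${\uparrow}f(y)\cap U=\emptyset$ iff ${\uparrow}y\cap f^{-1}(U)=\emptyset$.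

(b) The image of the root is least in $Y$. So $\mathrm{Up}(X)$ and $\mathrm{Up}(Y)$ are well-connected. By (a), $\mathrm{Up}(Y)$ is isomorphic to a bounded sublattice (p-subalgebra) of $\mathrm{Up}(X)$, so it validates $L$.
\end{proof}

Conversely, finite sublattices of $\mathrm{Up}(X)$ produce finite images.

\begin{lemma}\label{lem:quotient}
Let $X$ be a frame and $B\subseteq\mathrm{Up}(X)$ a finite bounded sublattice. Put $x\sqsubseteq y$ iff every $U\in B$ containing $x$ contains $y$. Let $Y$ be the quotient poset of this preorder and $q:X\to Y$ the quotient map.
\begin{enumerate}
\item[(a)] $Y$ is finite, $q$ is a stable surjection, its fibers are Boolean combinations of members of $B$, and $V\mapsto q^{-1}(V)$ is a lattice isomorphism $\mathrm{Up}(Y)\to B$. If $X$ is rooted, so is $Y$.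
\item[(b)] If $B$ is closed under $\neg$, then $q$ is cofinal stable.
\item[(c)] If $v$ is a valuation with $v(\psi)\in B$ for all subformulas $\psi$ of $\varphi$, and $v(\varphi)\ne X$, then $Y\not\models\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The class of $x$ is determined by $\{U\in B:x\in U\}$. So $Y$ is finite, and the fiber of $q(x)$ is $\bigcap\{U\in B:x\in U\}\setminus\bigcup\{U\in B:x\notin U\}$. Members of $B$ are up-sets, so $x\le y$ implies $x\sqsubseteq y$ and $q$ is stable. A root of $X$ goes to a least element. Next,
\[
q^{-1}({\uparrow}q(x))=\{y:x\sqsubseteq y\}=\bigcap\{U\in B:x\in U\}\in B .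
\]
Every up-set of $Y$ is a finite, possibly empty, union of sets ${\uparrow}q(x)$, so $q^{-1}$ maps $\mathrm{Up}(Y)$ into $B$. Each $U\in B$ is closed upward under $\sqsubseteq$, so $q[U]$ is an up-set and $U=q^{-1}(q[U])$. Thus $q^{-1}$ is onto $B$. It is injective because $q$ is onto, and it preserves unions and intersections.

(b) Let $q(y)\ge q(x)$ and $V=q^{-1}({\uparrow}q(y))\in B$. If ${\uparrow}x\cap V=\emptyset$, then $x\in\neg V\in B$, so $y\in\neg V$ because $x\sqsubseteq y$. This contradicts $y\in V$. So some $z\ge x$ has $q(z)\ge q(y)$.

(c) By \eqref{eq:imp} and induction on subformulas, the valuation in $B\cong\mathrm{Up}(Y)$ given by $v$ on the variables of $\varphi$ assigns $v(\psi)$ to each subformula $\psi$. So it refutes $\varphi$.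
\end{proof}

\begin{lemma}\label{lem:finsub}
Let a valuation in a well-connected Heyting algebra $A$ refute $\varphi$. There is a finite bounded sublattice $B_0$ of $A$ with $B_0\cong\mathrm{Up}(Y)$ for a finite rooted frame $Y\not\models\varphi$. One may choose $B_0$ to be a p-subalgebra.
\end{lemma}

\begin{proof}
Let $S$ be the finite set of values of subformulas of $\varphi$. For the first statement let $B_0$ be the bounded sublattice generated by $S$. For the second, recall that the regular elements $a=\neg\neg a$ of $A$ form a Boolean algebra with meet $\wedge$, complement $\neg$ and join $\neg\neg(a\vee b)$. Let $D$ be its finite Boolean subalgebra generated by $\{\neg\neg s:s\in S\}$, and $B_0$ the bounded sublattice of $A$ generated by $S\cup D$. By the laws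
\[
\neg\neg(a\wedge b)=\neg\neg a\wedge\neg\neg b,\qquad \neg\neg(a\vee b)=\neg\neg(\neg\neg a\vee\neg\neg b)
\]
and induction on generation, $\neg\neg a\in D$ for every $a\in B_0$. Hence $\neg a=\neg\neg\neg a\in D\subseteq B_0$.

In both cases $B_0$ is finite and well-connected. It refutes $\varphi$, since by \eqref{eq:imp} the implications needed to evaluate $\varphi$ have the same values in $B_0$ as in $A$. In particular $B_0$ is nontrivial, so $B_0\cong\mathrm{Up}(Y)$ with $Y$ finite and rooted.
\end{proof}

\begin{proposition}\label{prop:fmp}
Every stable and every cofinal stable logic is the logic of its finite rooted frames.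
\end{proposition}

\begin{proof}
Let $\varphi\notin L$. In the algebra of formulas modulo provable equivalence in $L$, the class of $\varphi$ is not $1$, so some prime filter $G$ omits it. The quotient $A$ of this algebra by $G$ validates $L$ and refutes $\varphi$. It is well-connected because $G$ is prime: an element has value $1$ in $A$ iff it belongs to $G$. The algebra $B_0\cong\mathrm{Up}(Y)$ of Lemma~\ref{lem:finsub} (a p-subalgebra in the cofinal case) is well-connected, so it validates $L$. Hence $Y$ is a finite rooted frame of $L$ that refutes $\varphi$.
\end{proof}

\section{Stable logics}\label{sec:stable}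

We must describe in first-order terms when a finite rooted $F$ is a stable image of $X$.

\subsection{A small case}

If $F$ has a root and two maximal points and nothing else, a rooted $X$ maps onto $F$ iff it contains two points without a common upper bound. Real difficulties appear as soon as two elements of $F$ have upper bounds but no least one.

\begin{example}\label{ex:bowtie}
Let $F=\{r,a,b,c,d\}$ with $r<a,b$ and $a,b<c,d$, and let $X$ be rooted. If $f:X\to F$ is a stable surjection and $f(x_a)=a$, $f(x_b)=b$, then all points of ${\uparrow}x_a\cap{\uparrow}x_b$ have values $c$ or $d$. As $c,d$ are incomparable, $f$ is constant on each connected component (of the comparability graph) of this set. So we seem to need that certain points are \emph{not} joined by a path, and path length is not bounded in advance. Two cases resolve this.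

\emph{Wide case: $f^{-1}(c)$ contains a $4$-element antichain $A$.} Choose $x_d$ with $f(x_d)=d$. Then ${\uparrow}A\cap{\uparrow}x_d=\emptyset$, since no element of $F$ is above $c$ and $d$. Now forget $f$. Give the four points of $A$ the values $r,a,b,c$; give ${\uparrow}A\setminus A$ the value $c$, and ${\uparrow}x_d$ the value $d$; give everything else the value $r$. This map is order-preserving: a point above a member of $A$ and different from it is not in $A$, and ${\uparrow}A\setminus A$ and ${\uparrow}x_d$ are up-sets. It is onto. So all that is needed is a $4$-element antichain $A$ and a point $x_d$ with ${\uparrow}A\cap{\uparrow}x_d=\emptyset$, which is first-order. The same holds with $c,d$ exchanged.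

\emph{Narrow case: neither $f^{-1}(c)$ nor $f^{-1}(d)$ contains a $4$-element antichain.} Pick points $x_a,x_b,x_c,x_d$ in the four fibers and let
\[
N={\uparrow}x_c\cup{\uparrow}x_d\cup({\uparrow}x_a\cap{\uparrow}x_b)\subseteq f^{-1}(\{c,d\}) .
\]
Then $N$ has no $7$-element antichain, $x_a,x_b\notin N$, and $x_c,x_d$ lie in different components of $N$. Conversely, suppose points with these three properties exist. Send the component of $x_c$ in $N$ to $c$, the rest of $N$ to $d$, then ${\uparrow}x_a\setminus N$ to $a$, ${\uparrow}x_b\setminus N$ to $b$, and all other points to $r$. This is order-preserving and onto. (The root gets the value $r$: it is not in $N$, since an up-set containing the root contains $x_a$; and it is neither $x_a$ nor $x_b$, since otherwise $x_b\in N$ or $x_a\in N$.) And now non-connectedness is first-order. If $p_0,\dots,p_m$ is a \emph{shortest} path in $N$ between its ends, then $p_0,p_2,p_4,\dots$ are pairwise incomparable, so $\lfloor m/2\rfloor+1\le 6$ and $m\le 11$. It suffices to forbid paths of length at most $11$.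
\end{example}

The general proof has the same two ingredients. Lemma~\ref{lem:local} replaces the shortening of paths, and Lemma~\ref{lem:thin} combines the wide and the narrow fibers.

\subsection{Locality in narrow posets}

\begin{lemma}\label{lem:local}
For all $W,n\ge1$ there is $M=M(W,n)\ge1$ such that the following holds. Let $P$ be a poset without $W$-element antichains, $F$ a poset with $|F|\le n$, and $\Lambda(x)\subseteq F$ for $x\in P$. If every $Z\subseteq P$ with $|Z|\le M$ admits an order-preserving $g:Z\to F$ with $g(x)\in\Lambda(x)$ for all $x\in Z$, then so does $P$.
\end{lemma}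

Compactness would give this with ``every finite $Z$''; the point is the uniform bound. The idea is to cut $P$ into boundedly many chains and to guess the set $E_i$ of values used on each; it is a chain, as an order-preserving image of a chain. After the guess, each variable $g(x)$ ranges over a \emph{chain} of values, and the constraints merely propagate lower bounds upward. A failure of such a propagation has a short certificate.

\begin{proof}
Let $t=\max(1,W-1)\cdot2^n$ and $M=(tn+1)\,2^{nt}$. By Dilworth's theorem, which holds for infinite posets of finite width, $P$ is a disjoint union of at most $W-1$ chains. Splitting these according to the value of $\Lambda$, we get $P=\bigsqcup_{i\in T}C_i$ with nonempty chains $C_i$, $|T|\le t$, and $\Lambda$ constant, equal to $\Lambda_i$, on $C_i$. Suppose that $P$ admits no $g$ as required. We find $Z\subseteq P$ with $|Z|\le M$ that admits none. If some $\Lambda_i$ is empty, any one-element $Z\subseteq C_i$ will do. So let all $\Lambda_i$ be nonempty.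

Let $\varepsilon=(E_i)_{i\in T}$ be a family of nonempty chains $E_i\subseteq\Lambda_i$ of $F$. An \emph{$\varepsilon$-map} on $Z\subseteq P$ is an order-preserving $g:Z\to F$ with $g(Z\cap C_i)\subseteq E_i$ for all $i$.

\emph{Claim. There is $Z_\varepsilon\subseteq P$ with $|Z_\varepsilon|\le tn+1$ that has no $\varepsilon$-map.} Define the \emph{forced} pairs $(x,e)$, where $x\in C_i$ and $e\in E_i$, inductively. Every $(x,\min E_i)$ is forced. If $(y,e')$ is forced, $y\le x\in C_i$, and some element of $E_i$ is $\ge e'$, then $(x,\min\{e\in E_i:e\ge e'\})$ is forced. Suppose first that for all forced $(y,e')$ and all $x\ge y$, $x\in C_i$, some element of $E_i$ is $\ge e'$. Then $g(x):=\max\{e:(x,e)\text{ forced}\}$ is an $\varepsilon$-map on $P$: for $y\le x$ the forced pair $(y,g(y))$ yields a forced pair $(x,e)$ with $e\ge g(y)$, so $g(x)\ge g(y)$. But then $g(x)\in\Lambda(x)$ for all $x$, which is excluded. Hence the propagation gets stuck at some forced pair. Unwinding the derivation of this pair, we find $y_0\le y_1\le\dots\le y_m\le x$ with $y_s\in C_{i_s}$ and $x\in C_i$, and values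
\[
e_0=\min E_{i_0},\qquad e_{s+1}=\min\{e\in E_{i_{s+1}}:e\ge e_s\},
\]
such that no element of $E_i$ is $\ge e_m$. Choose $m$ minimal. If $(i_s,e_s)=(i_{s'},e_{s'})$ with $s<s'$, then deleting the entries $s+1,\dots,s'$ leaves a shorter sequence of the same kind. So the pairs $(i_s,e_s)$ are distinct, and $m+1\le tn$. Put $Z_\varepsilon=\{y_0,\dots,y_m,x\}$. An $\varepsilon$-map $g$ on it would satisfy $g(y_s)\ge e_s$ for all $s$: this holds for $s=0$, and $g(y_{s+1})\in E_{i_{s+1}}$ with $g(y_{s+1})\ge g(y_s)\ge e_s$ gives $g(y_{s+1})\ge e_{s+1}$. Then $g(x)\in E_i$ and $g(x)\ge g(y_m)\ge e_m$, a contradiction. This proves the claim.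

Let $Z$ be the union of the sets $Z_\varepsilon$. There are at most $2^{nt}$ families $\varepsilon$, so $|Z|\le M$. Suppose $g:Z\to F$ is order-preserving with $g(x)\in\Lambda(x)$ for all $x\in Z$. Let $E_i=g(Z\cap C_i)$, which is a chain because $C_i$ is, or any singleton in $\Lambda_i$ if $Z\cap C_i=\emptyset$. For this $\varepsilon=(E_i)_{i\in T}$ the restriction of $g$ to $Z_\varepsilon$ is an $\varepsilon$-map, a contradiction.
\end{proof}

We use the lemma to extend a given map over a narrow part of a poset.

\begin{corollary}\label{cor:extend}
Let $X$ be a poset, $P\subseteq X$ without $W$-element antichains, $F$ a poset with $|F|\le n$, and $M=M(W,n)$. Let $h:X\setminus P\to F$ be order-preserving and $\Lambda_0(z)\subseteq F$ for $z\in P$. For $z\in P$ let $\Lambda(z)$ be the set of $e\in\Lambda_0(z)$ such that, for all $x\in X\setminus P$, $x\le z$ implies $h(x)\le e$, and $z\le x$ implies $e\le h(x)$. The following are equivalent: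
\begin{enumerate}
\item[(i)] $h$ extends to an order-preserving $f:X\to F$ with $f(z)\in\Lambda_0(z)$ for all $z\in P$;
\item[(ii)] for all $z_1,\dots,z_M\in P$ there is $v:\{1,\dots,M\}\to F$ such that $v(i)\in\Lambda(z_i)$ for all $i$, and $z_i\le z_j$ implies $v(i)\le v(j)$.
\end{enumerate}
\end{corollary}

\begin{proof}
Given $f$, take $v(i)=f(z_i)$. Conversely, assume (ii) and let $Z\subseteq P$ be nonempty with $|Z|\le M$. List $Z$ as $z_1,\dots,z_M$ with repetitions. If $z_i=z_j$, then $v(i)\le v(j)\le v(i)$, so $v$ defines an order-preserving map on $Z$ with values in the sets $\Lambda(z)$. By Lemma~\ref{lem:local} there is an order-preserving $g:P\to F$ with $g(z)\in\Lambda(z)$ for all $z\in P$. By the definition of $\Lambda$, $h\cup g$ is order-preserving.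
\end{proof}

\subsection{Thinning}

Now let $F$ be finite with least element $r$, let $n\ge|F|$, and let $f:X\to F$ be order-preserving and onto. We want to keep $f$ only on a narrow up-set $N$ and to replace it elsewhere by an explicit rule $h$. Call $e\in F$ wide if $f^{-1}(e)$ has an $n$-element antichain, and let $e_1,\dots,e_k$ be the maximal wide elements. As in the wide case above, an $n$-element antichain over $e_j$ can realize all values in ${\downarrow}e_j$. So every value in $I=\bigcup_j{\downarrow}e_j$ is taken care of, and only the values in $F\setminus I$, whose fibers are narrow, need witnesses $x_d$. Points above two of these antichains cannot be handled by a rule either, but their $f$-values lie outside $I$, so they may be put into $N$. The following definition records this without mentioning $f$.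

\begin{definition}\label{def:system}
Let $F$ be a finite poset with least element $r$, and let $n\ge|F|$. A \emph{template} (for $F$ and $n$) consists of a down-set $I\subseteq F$ with maximal elements $e_1,\dots,e_k$ ($k=0$ iff $I=\emptyset$) and surjections $s_j:\{1,\dots,n\}\to{\downarrow}e_j$. A \emph{system} for it in a poset $X$ consists of points $a_{ji}$ ($j\le k$, $i\le n$) and $x_d$ ($d\in F\setminus I$). Put $A_j=\{a_{ji}:i\le n\}$, $A=\bigcup_jA_j$, and
\[
N={\uparrow}\{x_d:d\in F\setminus I\}\ \cup\ \bigcup_{j\ne l}({\uparrow}A_j\cap{\uparrow}A_l),
\]
an up-set. The system is \emph{admissible} if the points $a_{ji}$ are pairwise distinct and not in $N$, and $N$ has no $n^2$-element antichain. In this case define $h$ on $X\setminus N$ by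
\[
h(a_{ji})=s_j(i),\qquad h(x)=e_j\ \text{ if } x\in{\uparrow}A_j\setminus A,\qquad h(x)=r\ \text{ otherwise};
\]
here $j$ is unique because $x\notin N$. A map $g:X\to F$ is \emph{thin} for the system if it is order-preserving, $g=h$ on $X\setminus N$, and $g(x_d)=d$ for all $d\in F\setminus I$.
\end{definition}

\emph{A thin map for an admissible system is onto}: its values on $A$ cover $I=\bigcup_j{\downarrow}e_j$, and its values at the points $x_d$ cover $F\setminus I$.

\begin{lemma}[Thinning]\label{lem:thin}
Let $F$ be finite with a least element, $n\ge|F|$, and let $f:X\to F$ be order-preserving and onto, where $X$ is any poset. Then there are a template, an admissible system for it in $X$, and a thin map $f'$ for this system with $f'\le f$ pointwise.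
\end{lemma}

\begin{proof}
Let $S_e=f^{-1}(e)$, let $E^*$ be the set of those $e$ for which $S_e$ contains an $n$-element antichain, and put $I={\downarrow}E^*$. The maximal elements $e_1,\dots,e_k$ of $I$ lie in $E^*$. Let $A_j=\{a_{j1},\dots,a_{jn}\}\subseteq S_{e_j}$ be an $n$-element antichain. Let $s_j$ be any surjections, which exist since $|{\downarrow}e_j|\le n$. Choose $x_d\in S_d$ for $d\in F\setminus I$.

\emph{$A$ is an antichain, and the $a_{ji}$ are distinct.} If $a\in A_j$, $b\in A_l$ and $a\le b$, then $e_j\le e_l$, so $j=l$ by maximality, and $a=b$. Different $A_j$ lie in different fibers.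

\emph{$N\subseteq f^{-1}(F\setminus I)$.} For ${\uparrow}x_d$ this holds since $F\setminus I$ is an up-set. If $x\in{\uparrow}A_j\cap{\uparrow}A_l$ with $j\ne l$, and $f(x)\le e_i$ for some $i$, then $e_j,e_l\le e_i$, so $j=i=l$ by maximality, a contradiction.

Consequently $N\cap A=\emptyset$. Moreover, for $d\notin I$ antichains in $S_d$ have at most $n-1$ elements, so antichains in $N$ have at most $(n-1)|F|<n^2$ elements. The system is admissible.

Let $f'=f$ on $N$ and $f'=h$ on $X\setminus N$. Then $f'(x_d)=d$. By the definition of $h$ we have $h\le f$ on $X\setminus N$: $s_j(i)\le e_j=f(a_{ji})$, and $e_j\le f(x)$ for $x\in{\uparrow}A_j$. To see that $f'$ is order-preserving, let $x\le y$.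
\begin{itemize}
\item If $x\in N$, then $y\in N$, and $f'(x)=f(x)\le f(y)=f'(y)$.
\item If $x\notin N$ and $y\in N$, then $f'(x)=h(x)\le f(x)\le f(y)=f'(y)$.
\item Let $x,y\notin N$ and $x\neq y$. If $h(x)=r$, there is nothing to show. If $x=a_{ji}$, then $y\in{\uparrow}A_j\setminus A$ because $A$ is an antichain, so $h(y)=e_j\ge h(x)$. If $x\in{\uparrow}A_j\setminus A$, choose $a\in A_j$ with $a\le x$. Then $y\in{\uparrow}A_j$. Were $y\in A$, then $a\le x\le y$ would give $a=y$, hence $x=a\in A$. So $y\notin A$ and $h(y)=e_j=h(x)$.\qedhere
\end{itemize}
\end{proof}

\subsection{The defining sentences}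

\begin{proposition}\label{prop:sigma}
For every finite rooted $F$ there is an $\exists\forall$-sentence $\sigma_F$ such that, for every poset $X$, $X\models\sigma_F$ iff there is an order-preserving map from $X$ onto $F$.
\end{proposition}

\begin{proof}
Let $n=|F|$ and $M=M(n^2,n)$. For a system in $X$ and $z\in N$ put
\[
\Lambda_0(z)=\{e\in F: e=d\text{ for every }d\in F\setminus I\text{ with }z=x_d\}.
\]
Let $\sigma_F$ be the disjunction, over the finitely many templates, of the statement: there is an admissible system such that $h$ is order-preserving on $X\setminus N$, and condition (ii) of Corollary~\ref{cor:extend} holds for $P=N$, $W=n^2$, $h$ and $\Lambda_0$.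

\emph{Form.} For a fixed template, ``$x\in N$'' and ``$x\notin N$ and $h(x)=e$'' are quantifier-free in $x$ and the parameters $a_{ji},x_d$. So admissibility and monotonicity of $h$ are universal, ``$e\in\Lambda(z)$'' is universal, and so is (ii), since ``there is $v$'' is a finite disjunction. Hence $\sigma_F$ is equivalent to an $\exists\forall$-sentence.

\emph{Correctness.} If $f:X\to F$ is order-preserving and onto, take the template, the system and the thin map $f'$ from Lemma~\ref{lem:thin}. Then $h$ is a restriction of $f'$, and $f'$ witnesses condition (i) of Corollary~\ref{cor:extend}, so (ii) holds. Conversely, if the statement holds for some template, the corollary extends $h$ to an order-preserving map $X\to F$ with $x_d\mapsto d$. This map is thin, hence onto.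
\end{proof}

\begin{proof}[Proof of Theorem~A]
First, \emph{a rooted frame $X$ validates $L$ iff all its finite rooted stable images do.} One direction is Lemma~\ref{lem:images}(b). For the other, let $v$ refute $\varphi\in L$ on $X$. The bounded sublattice of $\mathrm{Up}(X)$ generated by the values $v(\psi)$ of the subformulas $\psi$ of $\varphi$ is finite, and Lemma~\ref{lem:quotient} gives a finite rooted stable image of $X$ refuting $\varphi$. It has at most $2^{s}$ elements, where $s$ is the number of subformulas of $\varphi$, since the class of a point is determined by the generators containing it.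

A frame validates $L$ iff all its subframes ${\uparrow}x$ do. So by Proposition~\ref{prop:sigma} the frames of $L$ are exactly the posets satisfying
\[
\{\forall x\,\neg\sigma_F^{{\uparrow}x}:\ F\text{ finite rooted},\ F\not\models L\},
\]
where $\sigma_F^{{\uparrow}x}$ arises from $\sigma_F$ by restricting all quantifiers to ${\uparrow}x$. These are $\forall\exists$-sentences, and the axioms of partial orders are universal. If $L=\mathrm{IPC}+\varphi$, then by the size bound and Lemma~\ref{lem:images}(b) it suffices to use the finitely many rooted $F\not\models\varphi$ with $|F|\le2^s$, up to isomorphism, and the resulting finite conjunction is again equivalent to a $\forall\exists$-sentence. Finally, $L$ is the logic of all its frames by Proposition~\ref{prop:fmp}, so $L$ is elementary.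
\end{proof}

The decisive point was the freedom to lower values in Lemma~\ref{lem:thin}: it is available for stable maps but not for cofinal stable ones. A cofinal stable surjection may not give a maximal point of $X$ a non-maximal value, which the thin map does whenever a point $a_{ji}$ is maximal and $s_j(i)<e_j$.

\section{Cofinal stable logics}\label{sec:cofinal}

\subsection{What $\chi_k$ says}

The \emph{$k$-fork} is the frame with a root and $k$ maximal points above it, the \emph{tips}, and no other points.

\begin{lemma}\label{lem:fork}
Let $k\ge 2$, let $x$ be a point of a frame $X$, and let $P_1,\dots,P_k\in\mathrm{Up}(X)$ be the values of $p_1,\dots,p_k$.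
\begin{enumerate}
\item[(a)] The point $x$ satisfies the premise of $\chi_k$ but not its conclusion iff
\begin{enumerate}
\item[(F1)] the sets $P_i\cap{\uparrow}x$ are nonempty and pairwise disjoint, and
\item[(F2)] every $y\ge x$ with ${\uparrow}y\cap P_i=\emptyset$ for some $i$ belongs to some $P_j$.
\end{enumerate}
\item[(b)] If \emph{(F1)} and \emph{(F2)} hold and every point of $X$ is below a maximal point, then $x$ is below at least $k$ maximal points, and every $y\ge x$ that is below fewer than $k$ maximal points belongs to some $P_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The left side says that each $P_i$ meets ${\uparrow}x$, and that for all $y\ge x$ and all $i$: $y\in\neg P_i$ iff $y\in\bigcup_{j\ne i}P_j$. Assume this. Then (F2) is clear. If $y\in P_i\cap P_j\cap{\uparrow}x$ with $i\ne j$, then $y\in P_j$ gives $y\in\neg P_i$, contradicting $y\in P_i$. So (F1) holds. Conversely, assume (F1) and (F2), and let $y\ge x$. If $y\in\neg P_i$, then $y\in P_j$ for some $j$ by (F2), and $j\ne i$. If $y\in P_j$ with $j\ne i$, then ${\uparrow}y\subseteq P_j\cap{\uparrow}x$ is disjoint from $P_i$, so $y\in\neg P_i$.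

(b) Each $P_i\cap{\uparrow}x$ is a nonempty up-set, so it contains a maximal point, and these are distinct by (F1). If $y\ge x$ and ${\uparrow}y$ met all $P_i$, it would contain $k$ distinct maximal points in the same way. Now apply (F2).
\end{proof}

In other words, $\chi_k$ is refuted in $X$ iff the $k$-fork is a cofinal stable image of some ${\uparrow}x$. Given (F1) and (F2), send $P_j\cap{\uparrow}x$ to the $j$th tip and all other points of ${\uparrow}x$ to the root. Here (F2) is the cofinality condition at the points sent to the root, and $x$ itself goes to the root, since $x\in P_j$ would put all of ${\uparrow}x$ into $P_j$, contradicting (F1). Conversely, let $P_j$ be the preimage of the $j$th tip.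

\subsection{A small case: one fence or two}\label{sec:small}

A \emph{fence} consists of points $t_0,\dots,t_n$ and $z_0,\dots,z_{n-1}$ with $z_i<t_i,t_{i+1}$ as the only strict relations. Take a fence with $n\ge1$, a root $\rho$ below it, and one further maximal point $m$ above $\rho$ only. \emph{This frame validates $\chi_3$.} Indeed, let $P_1,P_2,P_3$ refute it at $x$. By Lemma~\ref{lem:fork}(b) $x$ is below three maximal points, so $x=\rho$. Each $z_i$ is below only two, so it belongs to some $P_j$, together with $t_i$ and $t_{i+1}$. By disjointness the whole fence lies in one $P_j$. The other two sets are disjoint and nonempty, and each contains a maximal point; but only $m$ is left. If instead there are \emph{two} disjoint fences above $\rho$, unrelated to each other, then letting $P_1,P_2$ be the fences and $P_3=\{m\}$ refutes $\chi_3$ at $\rho$.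

So on these frames $\chi_3$ tells one fence from two, whatever their lengths. This is connectedness again, and there is no way to thin it out. For $k=2$ the argument breaks down: $z_i$ sees two maximal points and need not lie in any $P_j$.

First-order logic should not see the difference between one long fence and two. But to refute elementarity we have to exclude \emph{every} first-order class $\mathcal K$ with logic $L$, not only the class of all frames of $L$. The right tool is a limit object, an infinite fence together with a limit point $t_\infty$ of the $t_i$, viewed once as an algebra of up-sets that respects the limit and once as a bare frame. In the algebra the fence and $t_\infty$ are inseparable, as if connected; in the bare frame they are separate. We show next that an elementary logic that is valid in the algebra must be valid in the bare frame as well.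

\subsection{Elementary logics and prime filters}

The following argument is after Fine.

\begin{lemma}\label{lem:fine}
Let $L$ be an elementary si logic and $A$ a countable Heyting algebra validating $L$ with a second greatest element $s$ (that is, $s\ne1$, and $a\le s$ for all $a\ne1$). Then the poset $X_A$ of prime filters of $A$, ordered by inclusion, validates $L$.
\end{lemma}

\begin{proof}
Let $\mathcal K$, axiomatized by a set $\Theta$ of sentences including the axioms of partial orders, satisfy $L=\mathrm{Log}(\mathcal K)$. Take variables $p_a$ ($a\in A$) and the ``diagram''
\[
D=\{p_{a\circ b}\leftrightarrow(p_a\circ p_b):a,b\in A,\ \circ\in\{\wedge,\vee,\to\}\}\cup\{p_\bot\leftrightarrow\bot\}.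
\]
For finite $\Sigma\subseteq D$, the valuation $p_a\mapsto a$ gives $\bigwedge\Sigma\to p_s$ the value $1\to s=s\ne1$ in $A$. Hence this formula is not in $L$, and some model on a frame of $\mathcal K$ has a point that satisfies $\Sigma$ but not $p_s$. In the language with $\le$, a constant $c$ and unary predicates $P_a$ ($a\in A$), consider $\Theta$, the sentences ``$P_a$ is an up-set'', the first-order statements that each $\delta\in D$ is true at $c$, and $\neg P_s(c)$. By compactness this set has a model, and we may take it to be $\aleph_0$-saturated: a set of formulas in one variable with finitely many parameters is realized in it if all its finite subsets are. Its underlying frame $Y$ is in $\mathcal K$, so $Y\models L$, and therefore ${\uparrow}c\models L$.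

By persistence all $y\ge c$ satisfy $D$. So $\pi(y)=\{a:P_a(y)\}$ is a prime filter of $A$. It contains $1=\bot\to\bot$. It is closed under meets, and closed upward since $a\le b$ means $a=a\wedge b$. It is prime by the clauses for $\vee$ and proper by the clause for $\bot$. Since the $P_a$ are up-sets, $\pi:{\uparrow}c\to X_A$ is order-preserving.

\emph{$\pi$ is a p-morphism.} Let $y\ge c$ and $\pi(y)\subseteq G\in X_A$. Consider the set of formulas
\[
\{y\le z\}\cup\{P_a(z):a\in G\}\cup\{\neg P_b(z):b\notin G\}
\]
in the variable $z$. For a finite part of it, let $a$ be the meet of the finitely many elements of $G$ that occur, and $b$ the join of the finitely many non-elements (with $a=1$ or $b=\bot$ if there are none). Then $a\in G$ and $b\notin G$, so $a\to b\notin G\supseteq\pi(y)$. Hence $y$ does not satisfy $p_a\to p_b$, and some $z\ge y$ satisfies $P_a$ but not $P_b$. As $\pi(z)$ is a filter, $z$ satisfies the finite part. By saturation there is $z\ge y$ with $\pi(z)=G$.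

\emph{$\pi$ is onto.} Since $s\notin\pi(c)$ and every $a\ne1$ is $\le s$, $\pi(c)=\{1\}$. This is the least element of $X_A$, so the p-morphism condition at $c$ shows that every $G\in X_A$ is a value of $\pi$.

Thus $X_A$ is a p-morphic image of ${\uparrow}c$ and validates $L$.
\end{proof}

\subsection{Fences with a limit point}

Let $Z_\infty=\{t_i,z_i:i\ge0\}\cup\{t_\infty\}$ with $z_i<t_i,t_{i+1}$ as the only strict relations. We use two kinds of frames. The second one is needed only in Section~\ref{sec:threshold}.
\begin{itemize}
\item $X_k$ ($k\ge3$) consists of $Z_\infty$, a root $\rho$ below everything, and further maximal points $m_1,\dots,m_{k-2}$ above $\rho$ only (Figure~\ref{fig:fence}).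
\item $X^\ast$ consists of $Z_\infty$, a root $\rho$ below everything, and three maximal points $m_1,m_2,m_3$; all of $Z_\infty$ lies below $m_1$ and $m_2$ and not below $m_3$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,2)--(0.7,1.1)--(1.4,2)--(2.1,1.1)--(2.8,2)--(3.5,1.1)--(4.2,2);
\draw (3.4,-0.2)--(0.7,1.1);
\draw (3.4,-0.2)--(2.1,1.1);
\draw (3.4,-0.2)--(3.5,1.1);
\draw (3.4,-0.2)--(6.2,2);
\draw (3.4,-0.2)--(7.6,2);
\fill (0,2) circle (1.6pt) node[above] {$t_0$};
\fill (1.4,2) circle (1.6pt) node[above] {$t_1$};
\fill (2.8,2) circle (1.6pt) node[above] {$t_2$};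
\fill (4.2,2) circle (1.6pt) node[above] {$t_3$};
\fill (0.7,1.1) circle (1.6pt) node[above=2pt] {$z_0$};
\fill (2.1,1.1) circle (1.6pt) node[above=2pt] {$z_1$};
\fill (3.5,1.1) circle (1.6pt) node[above=2pt] {$z_2$};
\node at (5.05,1.75) {$\cdots$};
\fill (6.2,2) circle (1.6pt) node[above] {$t_\infty$};
\fill (7.6,2) circle (1.6pt) node[above] {$m_1$};
\fill (3.4,-0.2) circle (1.6pt) node[below] {$\rho$};
\end{tikzpicture}
\caption{The frame $X_3$: an infinite fence, a point $t_\infty$ unrelated to the fence, one further maximal point $m_1$, and a root. A tame set that contains infinitely many points must contain $t_\infty$.}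
\label{fig:fence}
\end{figure}

Let $X$ be one of these frames. Call $W\subseteq X$ \emph{tame} if either $t_\infty\in W$ and $W$ is cofinite, or $t_\infty\notin W$ and $W$ is finite. (These are the clopen sets of the topology in which all points other than $t_\infty$ are isolated and the neighborhoods of $t_\infty$ are the cofinite sets containing it.) Let $A_X$ be the set of tame up-sets.

\begin{lemma}\label{lem:tame}
$A_X$ is a countable Heyting subalgebra of $\mathrm{Up}(X)$ with second greatest element $X\setminus\{\rho\}$, and $x\mapsto G_x:=\{U\in A_X:x\in U\}$ is an isomorphism from $X$ onto the poset of prime filters of $A_X$.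
\end{lemma}

\begin{proof}
\emph{Subalgebra.} The tame sets form a countable Boolean algebra of subsets of $X$. If $W$ is tame, so is ${\downarrow}W$. For if $t_\infty\in W$, then ${\downarrow}W\supseteq W$ is cofinite and contains $t_\infty$. Otherwise ${\downarrow}W$ is a finite union of sets ${\downarrow}x$ with $x\ne t_\infty$. If $x$ is one of $m_1,m_2$ in $X^\ast$, then ${\downarrow}x$ is cofinite and contains $t_\infty$; in all other cases ${\downarrow}x$ is finite without $t_\infty$. Hence $A_X$ contains $\emptyset$ and $X$ and is closed under $\cap,\cup$ and $U\to V=X\setminus{\downarrow}(U\setminus V)$. The only up-set containing $\rho$ is $X$, and $X\setminus\{\rho\}$ is a tame up-set. So it is the second greatest element.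

\emph{Auxiliary sets.} For $x\ne\rho,t_\infty$ the set ${\uparrow}x$ is finite and omits $t_\infty$, so ${\uparrow}x\in A_X$. Let
\[
V_i={\uparrow}\big(\{t_\infty\}\cup\{z_j:j\ge i\}\big),\qquad U_i={\uparrow}\big((X\setminus\{\rho\})\setminus V_i\big).
\]
$V_i$ contains $t_\infty$ and is cofinite, so $V_i\in A_X$. Every $U\in A_X$ with $t_\infty\in U$ is cofinite, so it contains all $z_j$ with $j\ge i$ for some $i$, and then $V_i\subseteq U$. $U_i$ is generated by finitely many points other than $\rho,t_\infty$, so it is finite, omits $t_\infty$, and lies in $A_X$. Moreover $V_i\cup U_i=X\setminus\{\rho\}$.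

\emph{Every prime filter is some $G_x$.} Clearly each $G_x$ is a prime filter. Let $G$ be a prime filter.

Suppose first that $G$ has a member omitting $t_\infty$; such members are finite. Take one, $U$, of least size. It is nonempty, and $\rho\notin U$, since $\rho\in U$ would imply $t_\infty\in U$. So $U$ is the finite union of the sets ${\uparrow}x\in A_X$, $x\in U$. By primeness some ${\uparrow}x$ is in $G$, and $U={\uparrow}x$ by minimality. If $V\in G$, then $V\cap U\in G$ omits $t_\infty$, so $V\supseteq U$ by minimality. Thus $G=\{V\in A_X:V\supseteq{\uparrow}x\}=G_x$.

Now suppose that all members of $G$ contain $t_\infty$, so that $G\subseteq G_{t_\infty}$. If $X\setminus\{\rho\}\notin G$, then $G=\{X\}=G_\rho$. Otherwise $V_i\cup U_i\in G$ for all $i$. As $t_\infty\notin U_i$ we have $U_i\notin G$, so $V_i\in G$. Every member of $G_{t_\infty}$ contains some $V_i$, so $G=G_{t_\infty}$.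

\emph{Order.} If $x\le y$, then $G_x\subseteq G_y$. Let $x\not\le y$; then $x\ne\rho$. If $x\ne t_\infty$, then ${\uparrow}x\in G_x\setminus G_y$. Let $x=t_\infty$. If $y$ is $t_i$ or $z_i$ with $i<\infty$, then $V_{i+1}\in G_x\setminus G_y$. The remaining possibilities for $y$ are $\rho$ and those $m_l$ that are not above $t_\infty$; then $V_0\in G_x\setminus G_y$.
\end{proof}

\subsection{Proof of Theorem~B}

\begin{proof}[Proof of Theorem~B]
\emph{$L_k$ is cofinal stable.} Let $B$ be a p-subalgebra of $A$. Then $\neg_B=\neg_A$ on $B$, and $a\to_Bb\le a\to_Ab$ by \eqref{eq:imp}. The premise of $\chi_k$ is a conjunction of implications between terms in $\vee,\neg$, and the conclusion is a term in $\vee,\neg$. So for every valuation in $B$, the value of the premise in $B$ is below its value in $A$, while the conclusion has the same value in both. Hence a valuation refuting $\chi_k$ in $B$ refutes it in $A$. Thus the class of all Heyting algebras validating $L_k$, well-connected or not, is closed under p-subalgebras.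

\emph{Inclusions.} Let $k\ge2$, and suppose $P_1,\dots,P_{k+1}$ satisfy (F1) and (F2) at a point $x$ for $k+1$. Then $P_1,\dots,P_{k-1},P_k\cup P_{k+1}$ satisfy them for $k$: disjointness and nonemptiness are clear, and a point $y\ge x$ with ${\uparrow}y$ missing one of the new sets misses one of the old ones, so it lies in some $P_j$. By Lemma~\ref{lem:fork}, wherever $\chi_{k+1}$ fails in a model, the formula obtained from $\chi_k$ by substituting $p_k\vee p_{k+1}$ for $p_k$ fails as well. So this formula implies $\chi_{k+1}$ in $\mathrm{IPC}$, by Proposition~\ref{prop:fmp} for $\mathrm{IPC}$, which is trivially stable. Hence $\chi_{k+1}\in L_k$. The $k$-fork refutes $\chi_k$: let $P_i$ consist of the $i$th tip. By Lemma~\ref{lem:fork}(b) it validates $\chi_{k+1}$, because it has only $k$ maximal points. Hence $L_{k+1}\subsetneq L_k$.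

For the rest of the proof let $k\ge3$, $X=X_k$ and $A_k=A_X$.

\emph{$A_k$ validates $\chi_k$.} Suppose $P_1,\dots,P_k\in A_k$ refute it. As $A_k$ is a Heyting subalgebra of $\mathrm{Up}(X)$, (F1) and (F2) hold at some $x\in X$. By Lemma~\ref{lem:fork}(b) $x$ is below at least $k\ge3$ maximal points, so $x=\rho$. Each $z_i$ is below only two maximal points, so $z_i$, and with it $t_i$ and $t_{i+1}$, belongs to some $P_j$. By disjointness all $t_i$ with $i<\infty$ lie in the same $P_j$. This $P_j$ is infinite and tame, so $t_\infty\in P_j$. The remaining $k-1$ sets are pairwise disjoint, and each contains a maximal point, which must be among the $k-2$ points $m_l$. This is a contradiction.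

\emph{$X$ refutes $\chi_k$.} The up-sets $P_1=Z_\infty\setminus\{t_\infty\}$, $P_2=\{t_\infty\}$ and $P_{l+2}=\{m_l\}$ ($1\le l\le k-2$) are nonempty and pairwise disjoint, and every point other than $\rho$ lies in one of them. The root is below points of all of them. So (F1) and (F2) hold at $\rho$. (The set $P_1$ is not tame.)

\emph{Conclusion.} Let $\chi_k\in L\subseteq\mathrm{Log}(A_k)$, and suppose $L$ is elementary. Since $A_k$ validates $L$, Lemma~\ref{lem:fine} and Lemma~\ref{lem:tame} show that $X$ validates $L$, and so $\chi_k$, a contradiction. In particular $L_k\subseteq\mathrm{Log}(A_k)$ is not elementary.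
\end{proof}

\begin{remark}
The bound $k\ge3$ is needed. Substituting $\neg\neg q$ for $p_1$ and $\neg q$ for $p_2$ in $\chi_2$ makes the premise provable and the conclusion equivalent to $\neg q\vee\neg\neg q$. Conversely, the premise of $\chi_2$ gives $\neg\neg p_1\leftrightarrow\neg p_2$, so $\neg p_1\vee\neg\neg p_1$ yields the conclusion. Hence $L_2=\mathrm{IPC}+(\neg q\vee\neg\neg q)$. A finite rooted frame of $L_2$ has only one maximal point by the introductory example, so $L_2$ is elementary by Theorem~C(i).
\end{remark}

\section{Two maximal points versus three}\label{sec:threshold}

We now prove Theorem~C. Both parts use the pattern of maximal points above a given point. If maximal points $m_1,\dots,m_l$ of $X$ and $\mu_1,\dots,\mu_l$ of $F$ are listed, put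
\[
T(x)=\{i:x\le m_i\}\ (x\in X),\qquad T(e)=\{i:e\le\mu_i\}\ (e\in F),
\]
and say that $f:X\to F$ \emph{preserves $T$} if $T(f(x))=T(x)$ for all $x\in X$.

\begin{lemma}\label{lem:T}
Let $X$ be a frame in which every point is below a maximal point, $F$ a finite frame, and $f:X\to F$ order-preserving and onto.
\begin{enumerate}
\item[(a)] If $f$ is cofinal stable, then $f(\max X)=\max F$. If moreover $\max X=\{m_1,\dots,m_l\}$ and the points $\mu_i=f(m_i)$ are distinct, then $f$ preserves $T$ for these listings.
\item[(b)] Conversely, if $\max X=\{m_1,\dots,m_l\}$ and $\max F=\{\mu_1,\dots,\mu_l\}$ have $l$ elements each and $f$ preserves $T$, then $f$ is cofinal stable and $f(m_i)=\mu_i$ for all $i$.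
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $m\in\max X$ and $e\ge f(m)$, then $e\in{\downarrow}f[{\uparrow}m]={\downarrow}f(m)$, so $e=f(m)$. Thus $f(\max X)\subseteq\max F$. Next, if $\mu\in\max F$ and $\mu\ge f(x)$, cofinality gives $z\ge x$ with $f(z)=\mu$, and hence $m\in\max X$ with $m\ge x$ and $f(m)=\mu$. As $f$ is onto, $f(\max X)=\max F$. In the second situation, $x\le m_i$ implies $f(x)\le\mu_i$. If $f(x)\le\mu_i$, the point $m$ just found for $\mu=\mu_i$ must be $m_i$, so $x\le m_i$.

(b) Some $y$ has $f(y)=\mu_i$. Then $T(y)=T(\mu_i)=\{i\}$, so $y\le m_i$ and $f(m_i)\ge\mu_i$, that is, $f(m_i)=\mu_i$. Let $e\ge f(x)$ and choose $i$ with $e\le\mu_i$. Then $i\in T(f(x))=T(x)$, so $x\le m_i$ and $e\le f(m_i)$.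
\end{proof}

\subsection{Top width at most two}

Let $L$ be a cofinal stable logic of top width $\le2$, and let $\mathcal X$ be the first-order definable class of rooted posets with at most two maximal points in which every point is below a maximal point.

\begin{lemma}\label{lem:red2}
A frame $X\in\mathcal X$ validates $L$ iff all its finite rooted cofinal stable images do.
\end{lemma}

\begin{proof}
One direction is Lemma~\ref{lem:images}(b). For the other, let $v$ refute $\varphi\in L$ on $X$. Since every point is below a maximal point, $\neg U$ depends only on $U\cap\max X$, so $\neg$ takes at most four values. The bounded sublattice of $\mathrm{Up}(X)$ generated by the values of the subformulas of $\varphi$ and all sets $\neg U$ is therefore finite, and it is closed under $\neg$. By Lemma~\ref{lem:quotient} it yields a finite rooted cofinal stable image of $X$ refuting $\varphi$.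
\end{proof}

\begin{proposition}\label{prop:tau}
For every finite rooted $F$ there is a first-order sentence $\tau_F$ such that, for all $X\in\mathcal X$, $X\models\tau_F$ iff $F$ is a cofinal stable image of $X$.
\end{proposition}

This suffices for Theorem~C(i). Let $\mathcal K$ be the class of all $X\in\mathcal X$ that satisfy $\neg\tau_F$ for all finite rooted $F\not\models L$. It is definable by a set of first-order sentences. Its members validate $L$ by Lemma~\ref{lem:red2}. It contains all finite rooted frames of $L$, since these belong to $\mathcal X$ by the hypothesis on top width and have no such $F$ as a cofinal stable image by Lemma~\ref{lem:images}(b). By Proposition~\ref{prop:fmp}, $L=\mathrm{Log}(\mathcal K)$.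

\begin{proof}[Proof of Proposition~\ref{prop:tau}]
If $|\max F|>2$, let $\tau_F=\bot$; this is correct since $f(\max X)=\max F$ for cofinal stable surjections $f$.

\emph{$F$ has a greatest element $1_F$.} By Lemma~\ref{lem:T}(a), a cofinal stable surjection sends all maximal points to $1_F$. Conversely, an order-preserving surjection with this property is cofinal stable, since every point is below a maximal point. If $X$ has a greatest element, it is sent to $1_F$ by every order-preserving surjection, and $\sigma_F$ works. Now let $\max X=\{m_1,m_2\}$ with $m_1\ne m_2$. We glue these points: let $X'=X\setminus\{m_2\}$, with $x\le'y$ iff $x\le y$ or $y=m_1$. This is a partial order with greatest element $m_1$. (Transitivity: if $x\le'y\le'z$ and $z\neq m_1$, then $y\le z$, and $y\ne m_1$ by maximality of $m_1$, so $x\le y\le z$. Antisymmetry: if $m_1\le'x$, then $x=m_1$, and between other points $\le'$ agrees with $\le$.) A cofinal stable surjection $X\to F$ restricts to a stable surjection $X'\to F$, because $m_1$ and $m_2$ both have value $1_F$. Conversely, a stable surjection $X'\to F$ sends $m_1$ to $1_F$ and extends to a cofinal stable surjection on $X$ by $m_2\mapsto1_F$. Altogether,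 $\tau_F$ says that either there is a greatest element and $\sigma_F$ holds, or there are distinct maximal points $m_1,m_2$ with $X'\models\sigma_F$. The latter is expressible in $X$ with the parameters $m_1,m_2$.

\emph{$\max F=\{\mu_1,\mu_2\}$ with $\mu_1\ne\mu_2$.} Then a cofinal stable surjection exists only if $X$ has two maximal points. By Lemma~\ref{lem:T}, the cofinal stable surjections are then exactly the order-preserving surjections that preserve $T$ for one of the two labelings $\max X=\{m_1,m_2\}$. Fix a labeling. Let $X_{12},X_1,X_2$ be the sets of points with $T=\{1,2\},\{1\},\{2\}$, and define $F_{12},F_1,F_2$ likewise. $F_{12}$ is a down-set containing the root, so it has a least element. $F_i$ is an up-set with greatest element $\mu_i$. Since $x\le y$ implies $T(x)\supseteq T(y)$, points of $X_1$ and $X_2$ are incomparable, and no point of $X_i$ is below a point of $X_{12}$.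

A $T$-preserving order-preserving surjection $f$ restricts to surjections $X_{12}\to F_{12}$ and $X_i\to F_i$. The idea is to thin $f$ \emph{downward} on the lower region $X_{12}$ and \emph{upward} on the upper regions $X_1,X_2$; this keeps the order between the regions. Let $n=|F|$ and apply Lemma~\ref{lem:thin}, with this $n$, to $X_{12}\to F_{12}$ and to the order duals $X_i^{\mathrm{op}}\to F_i^{\mathrm{op}}$, whose targets have least element $\mu_i$. We get admissible systems and thin maps with $f'_{12}\le f$ on $X_{12}$ and, in the order of $F$, $f_i'\ge f$ on $X_i$. Their union $f'$ is onto and preserves $T$. It is order-preserving, since for $x\in X_{12}$ and $y\in X_i$ with $x\le y$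
\[
f'(x)\le f(x)\le f(y)\le f'(y).
\]

Let $\tau_F$ say that there are distinct maximal points $m_1,m_2$ such that, for some templates for $F_{12},F_1^{\mathrm{op}},F_2^{\mathrm{op}}$ and $n$, there are admissible systems in $X_{12},X_1^{\mathrm{op}},X_2^{\mathrm{op}}$ with the following properties. Let $N_{12},N_1,N_2$ be their sets $N$, let $P=N_{12}\cup N_1\cup N_2$, and let $h:X\setminus P\to F$ be the union of the three functions $h$. Then
\begin{enumerate}
\item[(1)] $h$ is order-preserving on $X\setminus P$;
\item[(2)] condition (ii) of Corollary~\ref{cor:extend} holds for $P$, $W=3n^2$ and $h$, where $\Lambda_0(z)$ is the set of $e\in F$ with $T(e)=T(z)$, and with $e=d$ whenever $z$ is the point $x_d$ of the system of its region.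
\end{enumerate}
This is first-order, since the three regions are definable from $m_1,m_2$. If $F$ is a cofinal stable image of $X$, the map $f'$ shows that $\tau_F$ holds. Conversely, assume $\tau_F$. Each of $N_{12},N_1,N_2$ has no $n^2$-element antichain, so $P$ has no $3n^2$-element antichain. By Corollary~\ref{cor:extend}, $h$ extends to an order-preserving $g:X\to F$ with $g(z)\in\Lambda_0(z)$ on $P$. It preserves $T$: on $P$ by the choice of $\Lambda_0$, and elsewhere because $h$ takes values in the part of $F$ belonging to the region. On each region $g$ is thin, hence onto the corresponding part of $F$. So $g$ is onto, and it is cofinal stable by Lemma~\ref{lem:T}(b).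
\end{proof}

With three maximal points there are regions, such as $T=\{1,2\}$, that lie between others: below them is $T=\{1,2,3\}$, which we would thin downward, and above them are $T=\{1\}$ and $T=\{2\}$, which we would thin upward. In such a middle region this method allows no thinning. We now put the fence exactly there.

\subsection{A non-elementary logic of top width at most three}

For a nonempty poset $Q$ let $G(Q)$ consist of a root $\rho$, the poset $Q$, and three maximal points $m_1,m_2,m_3$ above $\rho$, with $Q$ below $m_1,m_2$ and not below $m_3$. So $X^\ast=G(Z_\infty)$. We define a logic by its finite rooted frames, which we generate from the frames $G(Q)$ with $Q$ a finite fence, in such a way that $Q$ always remains connected. The tool is a formula expressing that a given finite frame is not a cofinal stable image.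

For a finite rooted frame $Y$ take variables $p_U$, $U\in\mathrm{Up}(Y)$. Let $\Gamma_Y$ be the set of formulas
\[
p_{U\cap V}\leftrightarrow p_U\wedge p_V,\quad p_{U\cup V}\leftrightarrow p_U\vee p_V,\quad p_{\neg U}\leftrightarrow\neg p_U,\quad p_Y\leftrightarrow\top\qquad(U,V\in\mathrm{Up}(Y)),
\]
and let $\Delta_Y=\{p_U\to p_V:U\not\subseteq V\}$ and $\gamma(Y)=\bigwedge\Gamma_Y\to\bigvee\Delta_Y$.

\begin{lemma}\label{lem:gamma}
Let $Y$ be a finite rooted frame.
\begin{enumerate}
\item[(a)] A frame $X$ refutes $\gamma(Y)$ iff $Y$ is a cofinal stable image of some ${\uparrow}x$, $x\in X$.
\item[(b)] If a well-connected Heyting algebra $A$ has a p-subalgebra isomorphic, as a bounded lattice, to $\mathrm{Up}(Y)$, then $A$ refutes $\gamma(Y)$.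
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Note that $X$ refutes $\gamma(Y)$ iff, under some valuation, some point $x$ satisfies $\Gamma_Y$ and refutes each member of $\Delta_Y$. Given a cofinal stable surjection $f:{\uparrow}x\to Y$, let $p_U$ have the value $f^{-1}(U)$. By Lemma~\ref{lem:images}(a) $x$ satisfies $\Gamma_Y$. If $U\not\subseteq V$, choose $e\in U\setminus V$ and $z\ge x$ with $f(z)=e$; then $z$ satisfies $p_U$ and not $p_V$. So $x$ refutes each member of $\Delta_Y$.

Conversely, let $x$ satisfy $\Gamma_Y$ and refute each member of $\Delta_Y$. For $y\ge x$ the set of $U$ such that $y$ satisfies $p_U$ is a prime filter of the finite lattice $\mathrm{Up}(Y)$; it is proper because $\emptyset=\neg Y$. Hence it equals $\{U:f(y)\in U\}$ for a unique $f(y)\in Y$. Valuations are up-sets, so $f$ is order-preserving. It is onto: for $e\in Y$ we have ${\uparrow}e\not\subseteq Y\setminus{\downarrow}e$, so some $z\ge x$ satisfies $p_{{\uparrow}e}$ but not $p_{Y\setminus{\downarrow}e}$, that is, $f(z)=e$. It is cofinal: if $e\ge f(y)$ and no $z\ge y$ has $f(z)\ge e$, then $y$ satisfies $\neg p_{{\uparrow}e}$, so $f(y)\in\neg{\uparrow}e$, contradicting $f(y)\le e$.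

(b) Evaluate $p_U$ as the element $a_U$ corresponding to $U$. Negation on a p-subalgebra is determined by its lattice structure, by \eqref{eq:imp}, so the isomorphism preserves $\neg$ and the premise has value $1$. If $U\not\subseteq V$, then $a_U\not\le a_V$ and $a_U\to a_V\ne1$. As $A$ is well-connected, the conclusion has a value $\ne1$.
\end{proof}

\begin{lemma}\label{lem:class}
Let $\mathcal C$ be a class of finite rooted frames closed under isomorphism, rooted generated subframes ${\uparrow}x$, and cofinal stable images. Then $L=\mathrm{Log}(\mathcal C)$ is cofinal stable, its finite rooted frames are exactly the members of $\mathcal C$, and $\gamma(Y)\in L$ for every finite rooted $Y\notin\mathcal C$.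
\end{lemma}

\begin{proof}
The last claim follows from Lemma~\ref{lem:gamma}(a) and the closure conditions. Since $Y$ itself refutes $\gamma(Y)$, the second claim follows. For the first, let $A$ be a well-connected algebra validating $L$ and $B$ a well-connected p-subalgebra of $A$, and suppose $B$ refutes some $\varphi\in L$. Lemma~\ref{lem:finsub}, applied to $B$, gives a p-subalgebra $B_0\cong\mathrm{Up}(Y)$ of $B$ with $Y$ finite, rooted, and refuting $\varphi$. Then $Y\notin\mathcal C$, so $\gamma(Y)\in L$. But $B_0$ is a p-subalgebra of $A$, so $A$ refutes $\gamma(Y)$ by Lemma~\ref{lem:gamma}(b), a contradiction.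
\end{proof}

\begin{proof}[Proof of Theorem~C(ii)]
For $n\ge1$ let $Y_n=G(\{t_0,\dots,t_n,z_0,\dots,z_{n-1}\})\subseteq X^\ast$. Let $\mathcal C$ be the closure of $\{Y_n:n\ge1\}$ under isomorphism, rooted generated subframes and cofinal stable images, and let $L'=\mathrm{Log}(\mathcal C)$. By Lemma~\ref{lem:class}, $L'$ is cofinal stable.

\emph{Every member of $\mathcal C$ has at most two maximal points or is isomorphic to $G(Q)$ with $Q$ finite, nonempty and connected} (in its comparability graph). This holds for $Y_n$, and we check that it is preserved. Neither operation increases the number of maximal points; for images this is Lemma~\ref{lem:T}(a). A proper rooted generated subframe of $G(Q)$ has at most two maximal points. Let $f:G(Q)\to Y$ be cofinal stable and onto with $|\max Y|=3$. Then $f$ is injective on maximal points and preserves $T$ by Lemma~\ref{lem:T}(a). As $T$ takes the value $\{1,2,3\}$ at $\rho$, $\{1,2\}$ on $Q$, and $\{i\}$ at $m_i$, the frame $Y$ is the disjoint union of $\{f(\rho)\}$, $f(Q)$ and $\max Y$. The point $f(\rho)$ is least, and the elements of $f(Q)$ are below exactly the first two maximal points. Moreover $f(Q)$ is connected, being an order-preserving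 image of $Q$. So $Y\cong G(f(Q))$.

Consequently, by Lemma~\ref{lem:class}, $L'$ has top width $\le3$. Let $F_0=G(\{c,d\})$ with $c,d$ incomparable. It has three maximal points, and its set $\{c,d\}$ of points below exactly two of them is not connected. So $F_0\notin\mathcal C$ and $\gamma(F_0)\in L'$.

\emph{$X^\ast$ refutes $L'$.} Map $\rho\mapsto\rho$, $m_i\mapsto m_i$, all $t_i$ and $z_i$ with $i<\infty$ to $c$, and $t_\infty$ to $d$. This is an order-preserving surjection $X^\ast\to F_0$ that preserves $T$, so it is cofinal stable by Lemma~\ref{lem:T}(b). By Lemma~\ref{lem:gamma}(a), $X^\ast$ refutes $\gamma(F_0)\in L'$.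

\emph{$A_{X^\ast}$ validates $L'$.} Write $X=X^\ast$, and suppose a valuation $v$ in $A_X$ refutes $\varphi\in L'$. Every point of $X$ is below one of the three maximal points, so $\neg$ takes at most eight values. Hence the bounded sublattice $B$ generated by the values of the subformulas of $\varphi$ and all $\neg U$, $U\in A_X$, is finite, contained in $A_X$, and closed under $\neg$. Lemma~\ref{lem:quotient} gives a cofinal stable surjection $q:X\to Y$ with $Y$ finite and rooted, $Y\not\models\varphi$, and with fibers that are Boolean combinations of members of $B$, hence tame. The fiber of $q(t_\infty)$ contains $t_\infty$, so it is cofinite. For large $n$ it therefore contains $t_n$ and all of $X\setminus Y_n$. As $t_n\in Y_n$, it follows that $q[Y_n]=Y$. The restriction of $q$ to $Y_n$ is still cofinal stable: if $x\in Y_n$ and $e\ge q(x)$, there is $y\ge x$ in $X$ with $q(y)\ge e$, and we may take $y$ maximal, so $y\in Y_n$. So $Y$ is a cofinal stable image of $Y_n$, hence $Y\in\mathcal C$ and $Y\models\varphi$, a contradiction.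

By Lemma~\ref{lem:tame}, $A_{X^\ast}$ is countable with a second greatest element, and its poset of prime filters is isomorphic to $X^\ast$. If $L'$ were elementary, $X^\ast$ would validate $L'$ by Lemma~\ref{lem:fine}. So $L'$ is not elementary.
\end{proof}

\begin{thebibliography}{9}
\bibitem{FR} \emph{Filtration Revisited: Lattices of Stable Non-Classical Logics}, \url{https://eprints.illc.uva.nl/id/document/12080}.
\end{thebibliography}

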